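# Isospectral compact homogeneous three-manifolds are isometric

## 1. A cubic with one free coefficient

In formulas with three indices, $\{i,k,l\}=\{1,2,3\}$ throughout.

Fix two real numbers $E$ and $P$, let $h>0$ vary, and consider the cubic
$$x^3-hx^2+Ex-\frac Ph. \tag{1}$$
Call $h$ *admissible* if all three roots are real, say $\mu_1\le\mu_2\le\mu_3$, and all pair sums $\mu_i+\mu_k$ ($i\ne k$) are positive. For admissible $h$ put
$$A_i=(\mu_i+\mu_k)(\mu_i+\mu_l)>0 . \tag{2}$$
Realize $SU(2)$ as the group of unit quaternions and let $X_1=\tfrac12\mathrm i$, $X_2=\tfrac12\mathrm j$, $X_3=\tfrac12\mathrm k$, regarded as left-invariant vector fields. Then $[X_1,X_2]=X_3$ and cyclically. Declare $\sqrt{A_1}X_1,\sqrt{A_2}X_2,\sqrt{A_3}X_3$ to be orthonormal. Every admissible $h$ thus gives a left-invariant metric on $SU(2)$, and for fixed $(E,P)$ we get a family of metrics with one parameter. We shall use $w=h^2$ as the parameter.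

**Example 1.** Take $E=1$, $P=\frac14$. Zero is not a root of (1), so we may substitute $x=1/(hy)$, and (1) becomes $f(y)=\frac14y^3-y^2+y=1/w$. Since $f'(y)=\frac34y^2-2y+1$ vanishes at $y=\frac23$ and $y=2$, the local maximum value is $f(\frac23)=\frac8{27}$ and the local minimum value is $f(2)=0$. So all roots are real iff $0<1/w\le\frac8{27}$. As $f\le0$ on $y\le0$, the roots $y$ are then positive, and so are the $\mu$'s. Hence $h$ is admissible iff $w\ge\frac{27}8$. At $w=\frac{27}8$, $h=9/\sqrt{24}$, the roots are $y=\frac23,\frac23,\frac83$, i.e. $\mu=\frac1{\sqrt{24}}(1,4,4)$ and $(A_1,A_2,A_3)=(\frac{25}{24},\frac53,\frac53)$. We call this last metric the *test metric*.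

Here is what the cubic is for. A compact Riemannian homogeneous three-manifold is a compact connected Riemannian manifold of dimension 3 whose isometry group acts transitively. Two compact Riemannian manifolds are isospectral if their Laplace–Beltrami operators on functions have the same eigenvalues, counted with multiplicities. The question, posed as a conjecture in "Research Statement" (as printed: RESEARCH STATEMENT), http://users.math.msu.edu/users/schmidt/researchstatement.pdf, is whether the spectrum of a compact homogeneous three-manifold determines it up to isometry. The answer is yes.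

**Theorem 1.** Two compact Riemannian homogeneous three-manifolds are isospectral if and only if they are isometric.

Let $a_0,a_1,a_2$ be the first heat coefficients (recalled in Section 2) and $0<\lambda_1<\lambda_2<\cdots$ the *distinct* positive eigenvalues. Call $M$ *elliptic* if it is a homogeneous quotient of $SU(2)$, in the precise sense of type (iii) in Lemma 1 below.

**Theorem 2.** Let $M$ be elliptic and $M'$ any compact homogeneous three-manifold with the same $a_0,a_1,a_2$ and the same $\lambda_1,\lambda_2$ with multiplicities. Then $M'$ is elliptic, its universal Riemannian cover is isometric to that of $M$, and $\pi_1(M)\cong\pi_1(M')$. Moreover $M$ and $M'$ are isometric, except possibly when $\pi_1(M)\cong\mathbb Z_4$ and $\lambda_1$ has multiplicity $5$.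

**Proposition 3.** The coefficients $a_0,a_1,a_2$ alone do not suffice, even for left-invariant metrics on $SU(2)$.

The heat coefficients will determine $E$, $P$ and the volume, so an elliptic manifold is known up to the position $w$ on its curve and up to the covering group. We shall find three functions of the metric, $p/4$, $T_3$ and $D$, that occur as low eigenvalues and are strictly monotone in $w$. The multiplicities of $\lambda_1$ and $\lambda_2$ tell us which function we are looking at, and then its value fixes $w$. For metrics with an extra circle of symmetry, other functions occur as low eigenvalues. Those metrics sit at an endpoint of the curve, and inequalities take over.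

We rely on the following cited facts.

* (H) The heat expansion (Minakshisundaram–Pleijel; McKean–Singer 1967): $\mathrm{Tr}\,e^{-t\Delta}\sim(4\pi t)^{-\dim/2}\sum a_kt^k$ with $a_0=\mathrm{vol}$, $a_1=\frac16\int\tau$, $a_2=\frac1{360}\int(5\tau^2-2|\mathrm{Ric}|^2+2|Rm|^2)$, where $\tau$ is the scalar curvature.
* (S) Schiemann, *Ternary positive definite quadratic forms are determined by their theta series*, Math. Ann. 308 (1997) 507–517: if $Q,Q'$ are positive definite ternary quadratic forms with $\#\{x\in\mathbb Z^3:Q(x)=t\}=\#\{x\in\mathbb Z^3:Q'(x)=t\}$ for all $t$, then $Q'=Q\circ U$ for some $U\in GL_3(\mathbb Z)$.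
* (M) Milnor, Adv. Math. 21 (1976): if $(e_i)$ is a left-invariant orthonormal frame with $[e_2,e_3]=c_1e_1$ and cyclically, and $\mu_i=\frac12(c_1+c_2+c_3)-c_i$, then Ric is diagonal with $\mathrm{Ric}(e_1)=2\mu_2\mu_3$ and cyclically.
* The classification of finite subgroups of $SU(2)$ up to conjugacy.

The notation "$\lambda\,[m]$" means: the value $\lambda$ with multiplicity $m$.

## 2. Curvature along the curve, and where the heat coefficients stop

**Step 1: what $a_0,a_1,a_2$ say.** In dimension 3 choose a frame diagonalizing Ric. The components $R_{1213}$ and so on equal off-diagonal entries of Ric up to sign, so they vanish, and the curvature consists of three sectional curvatures $K_{12},K_{13},K_{23}$. Then $|Rm|^2=4\sum K^2$, $\mathrm{Ric}(e_1)=K_{12}+K_{13}$ and cyclically, and $\tau=2\sum K$. Writing $\sum KK$ for the sum of the three products, $|\mathrm{Ric}|^2=2\sum K^2+2\sum KK$ and $\tau^2=4\sum K^2+8\sum KK$, so $|Rm|^2=4|\mathrm{Ric}|^2-\tau^2$. On a homogeneous manifold these functions are constant. Hence $a_0=\mathrm{vol}$, $a_1=\frac{\mathrm{vol}}6\tau$,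 $a_2=\frac{\mathrm{vol}}{360}(3\tau^2+6|\mathrm{Ric}|^2)$. So $a_0,a_1,a_2$ are equivalent to $\mathrm{vol},\tau,|\mathrm{Ric}|^2$. For every compact homogeneous three-manifold put
$$E:=\tfrac12\tau,\qquad P:=\tfrac12\bigl(E^2-\tfrac14|\mathrm{Ric}|^2\bigr). \tag{3}$$

**Step 2: these are the $E$ and $P$ of the cubic.** Let a left-invariant metric on $SU(2)$ be given. The Lie algebra $\mathfrak{su}(2)$ is $\mathbb R^3$ with the cross product, and any positively oriented orthonormal basis for the invariant inner product satisfies $[X_1,X_2]=X_3$ and cyclically. Diagonalize the metric in such a basis. This gives an orthonormal frame $e_i=\sqrt{A_i}X_i$ with $A_i>0$. Permutations of the $X_i$, with suitable signs (for instance $X_1\mapsto X_2$, $X_2\mapsto X_1$, $X_3\mapsto-X_3$), are induced by automorphisms. So we may assume $A_1\le A_2\le A_3$, and the $A_i$ determine the metric up to isometry.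

Now $[e_2,e_3]=\sqrt{A_2A_3}\,X_1=\sqrt{A_2A_3/A_1}\,e_1$, so $c_i=\sqrt{A_1A_2A_3}/A_i>0$ and $A_i=c_kc_l$. With $\mu_i=\frac12(c_1+c_2+c_3)-c_i$ we get $\mu_k+\mu_l=c_i$, hence (2). Since $c_1\ge c_2\ge c_3$, we have $\mu_1\le\mu_2\le\mu_3$. From $\mu_1+\mu_2=c_3>0$ follows $\mu_2,\mu_3>0$.

Let $\sigma_1,\sigma_2,\sigma_3$ be the elementary symmetric functions of the $\mu_i$ and put $h=\sigma_1=\frac12\sum c_i>0$, $w=h^2$. By (M), $\tau=2\sigma_2$ and
$$|\mathrm{Ric}|^2=4\sum_{i<k}(\mu_i\mu_k)^2=4(\sigma_2^2-2\sigma_1\sigma_3).$$
Therefore $E=\sigma_2$ and $P=\sigma_1\sigma_3=h\mu_1\mu_2\mu_3$, so $\prod(x-\mu_i)$ is exactly (1). Expanding (2),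
$$A_i=\mu_i^2+\mu_i\mu_k+\mu_i\mu_l+\mu_k\mu_l=E+\mu_i^2 . \tag{4}$$
So $(E,P,w)$ determines the $A_i$. Conversely, an admissible $h$ gives positive numbers $c_i=\mu_k+\mu_l$ and the metric with $A_i=c_kc_l$ has these $\mu_i$. We record
$$\sum\mu_i^2=w-2E>0,\quad \sum_{i<k}\mu_i^2\mu_k^2=E^2-2P>0,\quad \prod_{i<k}(\mu_i+\mu_k)=\sigma_1\sigma_2-\sigma_3=\frac{Ew-P}h>0. \tag{5}$$
The second inequality holds because $\mu_2\mu_3>0$; it says $|\mathrm{Ric}|^2>0$. The third quantity is $c_1c_2c_3=\sqrt{A_1A_2A_3}$.

**Step 3: detecting round metrics.** With $u=\mu_1\mu_2$, $v=\mu_1\mu_3$, $z=\mu_2\mu_3$ we have $\sigma_2=u+v+z$ and $\sigma_1\sigma_3=uv+uz+vz$, so $E^2-3P\ge0$ with equality iff $u=v=z$. As $\mu_2,\mu_3>0$, dividing $v=z$ by $\mu_3$ and $u=z$ by $\mu_2$ gives $\mu_1=\mu_2$ and $\mu_1=\mu_3$. Hence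
$$E^2\ge3P,\ \text{ with equality iff all }\mu_i\text{ are equal, i.e. iff all }A_i\text{ are equal (a \emph{round} metric).} \tag{6}$$
For instance $A_i=1$ gives $c_i=1$, $\mu_i=\frac12$, $E=\frac34$, $P=\frac3{16}$, and $E^2=\frac9{16}=3P$.

**The first approach and its failure.** The sensible first attempt is to reconstruct the metric on $SU(2)$ from $a_0,a_1,a_2$. We know $E$ and $P$. The volume of the metric is a universal constant divided by $\sqrt{A_1A_2A_3}$, so we also know $\kappa=(Eh^2-P)/h$. Thus $h$ is a positive root of $Eh^2-\kappa h-P=0$. If $E>0$ and $P<0$, both roots may be positive, and this is where the attempt stops. It really happens.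

*Proof of Proposition 3.* Take $E=1$, $P=-20$, $\kappa=9$, where the roots are $h=4$ and $h=5$. The cubics (1) are
$$x^3-4x^2+x+5\qquad\text{and}\qquad x^3-5x^2+x+4 .$$
The first takes the values $-1,5,-1,9$ at $-1,0,2,4$, the second takes the values $-3,4,-6,9$ at $-1,0,2,5$, so each has three real roots. Put $c_i=\mu_k+\mu_l$. Then $c_kc_l=E+\mu_i^2=1+\mu_i^2>0$, so all $c_i$ have the same sign, and $\sum c_i=2\sigma_1>0$ makes them positive. So both $h$ are admissible. The two metrics have $E=1$, $P=-20$ and $\sqrt{A_1A_2A_3}=\sigma_1\sigma_2-\sigma_3=9$, hence equal $\tau$, $|\mathrm{Ric}|^2$ and volume, i.e. equal $a_0,a_1,a_2$. But the determinant of the Ricci operator is $8(\mu_1\mu_2\mu_3)^2=8\sigma_3^2$, which is $200$ and $128$ respectively. So they are not isometric. (They are not isospectral either: Lemma 5 below shows that isospectral metrics here would have equal $w$, while $w=16$ and $w=25$.) $\square$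

So eigenvalues themselves are needed. Before that we list the competitors.

## 3. The three types of compact homogeneous three-manifolds

**Lemma 1.** A compact homogeneous three-manifold is one of:

* (i) a flat torus;
* (ii) $(S^2_R\times\mathbb R)/\Lambda$, where $\Lambda\subset\{\pm1\}\times\mathbb R$ equals $\langle(1,L)\rangle$, $\langle(-1,L)\rangle$ or $\{\pm1\}\times L\mathbb Z$, $L>0$ (here $-1$ is the antipodal map);
* (iii) $SU(2)/\Gamma$, $\Gamma$ finite, with metric induced by a left-invariant metric on $SU(2)$ that is $\mathrm{Ad}(\Gamma)$-invariant.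

For example, $S^2\times S^1$ and $\mathbb{RP}^2\times S^1$ are of type (ii), and lens spaces $SU(2)/C_n$ with $C_n$ cyclic are of type (iii).

*Proof.* **Step 1: find a normal $SU(2)$.** The isometry group is a compact Lie group. Let $G$ be its identity component, which is normal. The $G$-orbits are compact and permuted transitively by the full isometry group, and there are finitely many of them because $G$ has finite index. So they have dimension 3, are open, and $G$ is transitive as $M$ is connected. An isometry fixing a point is determined by its differential there, so stabilizers embed in $O(3)$ and $\dim G\le3+3=6$.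

If $G$ is abelian, all stabilizers coincide, hence are trivial by effectiveness. Then $M$ is a torus with an invariant metric, i.e. flat. Otherwise the Lie algebra of the compact group $G$ has a simple ideal. It is a compact simple Lie algebra of dimension $\le6$, hence $\mathfrak{su}(2)$. Let $K\lhd G$ be the corresponding connected normal subgroup. It is the image of $SU(2)$, hence compact. Since $gKx=Kgx$ for $g\in G$, all $K$-orbits are mutually isometric. Subalgebras of $\mathfrak{su}(2)$ have dimension $0,1,3$, so the common orbit dimension is $3$, $2$ or $0$. It is not $0$, because $K$ acts nontrivially.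

**Step 2: orbit dimension 3 gives type (iii).** An orbit is open and closed, so it is $M$, and $M=SU(2)/\Gamma$ with $\Gamma$ the stabilizer of a point $x$ in $SU(2)$, a finite group. The metric pulls back under $g\mapsto gx$ to a metric on $SU(2)$ that is left-invariant and invariant under right translation by $\Gamma$. For a left-invariant metric the latter means $\mathrm{Ad}(\Gamma)$-invariance.

**Step 3: orbit dimension 2 makes $S^2_R\times\mathbb R$ the universal cover.** Let $C$ be the identity component of the stabilizer $K_x$, a circle. It acts faithfully on $T_xM$, hence by rotations about a line. The only $C$-invariant plane in $T_xM$ is the orthogonal complement of this line, so it is $T_x(Kx)$, and $C$ fixes the normal line of $Kx$. Let $\gamma$ be the unit speed geodesic with $\gamma(0)=x$, $\gamma'(0)\perp Kx$. It is fixed pointwise by $C$, so $C\subset K_{\gamma(t)}$. As $\dim K_{\gamma(t)}=1$, the identity component of $K_{\gamma(t)}$ is $C$. Since $\gamma'(t)$ is fixed by $C$, the same reasoning at $\gamma(t)$ gives $\gamma'(t)\perp K\gamma(t)$.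

Define $\Phi:K/C\times\mathbb R\to M$, $\Phi(kC,t)=k\gamma(t)$. On each slice it is a local diffeomorphism onto an orbit, and $k\gamma'(t)$ is a unit vector normal to the orbit. So $\Phi$ is a local diffeomorphism, and the pulled-back metric is $dt^2+g_t$ with $g_t$ a $K$-invariant metric on $K/C\cong S^2$. The circle $C$ rotates the tangent plane at the base point, so $g_t$ is round. The orbit $K\gamma(t)$ is covered by $(S^2,g_t)$, and all orbits are isometric, so the radius $R$ of $g_t$ does not depend on $t$. Thus $\Phi$ is a local isometry from the complete simply connected manifold $S^2_R\times\mathbb R$, hence the universal covering.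

**Step 4: find the deck group $\Lambda$.** The universal covering group $\tilde G$ of $G$ acts on $S^2_R\times\mathbb R$ by lifts. For a deck transformation $\delta$, the deck transformation $\tilde g\delta\tilde g^{-1}$ depends continuously on $\tilde g$ in the connected group $\tilde G$, so it equals $\delta$: the action commutes with $\Lambda$. Its orbits are open, so it is transitive.

Isometries of $S^2_R\times\mathbb R$ preserve the two eigendistributions of Ric (eigenvalue $R^{-2}$ along $S^2$, and $0$ along $\mathbb R$). So they map slices to slices and lines to lines, and they form $O(3)\times\mathrm{Isom}(\mathbb R)$. The projection of $\tilde G$ to $O(3)$ is connected and transitive on $S^2$. Subalgebras of $\mathfrak{so}(3)$ have dimension $0,1,3$, so this projection is $SO(3)$. The projection to $\mathrm{Isom}(\mathbb R)$ is connected and transitive, so it consists of all translations. The centralizer of $SO(3)$ in $O(3)$ is $\{\pm1\}$, and the centralizer of the translations in $\mathrm{Isom}(\mathbb R)$ is the translation group. Hence $\Lambda\subset\{\pm1\}\times\mathbb R$.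 It is discrete and cocompact, so its projection to $\mathbb R$ is $L\mathbb Z$ with $L>0$. If $(-1,0)\in\Lambda$, then $\Lambda=\{\pm1\}\times L\mathbb Z$. Otherwise the projection is injective and $\Lambda=\langle(\pm1,L)\rangle$. $\square$

## 4. Products with a line, and flat tori

Here the question can be answered by hand, except for one cited theorem on quadratic forms.

**Step 1: the spectra in type (ii).** Let $R=1$. On $S^2\times\mathbb R$ take $Y(x)e^{\sqrt{-1}\,st}$ with $Y$ a spherical harmonic of degree $k$. These harmonics form a space of dimension $2k+1$, have eigenvalue $k(k+1)$ and parity $(-1)^k$. Invariance under $(\varepsilon,L)$ means $\varepsilon^ke^{\sqrt{-1}\,sL}=1$. The eigenvalues are as follows, each pair $(k,\nu)$ with $\nu\in\mathbb Z$ counting $2k+1$ times: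

* $\langle(1,L)\rangle$: $k(k+1)+(2\pi\nu/L)^2$, all $k\ge0$;
* $\{\pm1\}\times L\mathbb Z$: $k(k+1)+(2\pi\nu/L)^2$, $k$ even;
* $\langle(-1,L)\rangle$, with $b=\pi^2/L^2$: $k(k+1)+4b\nu^2$ for $k$ even, and $k(k+1)+b(2\nu+1)^2$ for $k$ odd.

**Step 2: isospectral manifolds of type (ii) are isometric.** The scalar curvature $\tau=2R^{-2}$ determines $R$; scale to $R=1$. The volumes are $4\pi L$ for $\langle(1,L)\rangle$ and $\langle(-1,L)\rangle$, and $2\pi L$ for $\{\pm1\}\times L\mathbb Z$. Within one kind the volume gives $L$. For different kinds of equal volume we must compare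
$$M_+:\langle(1,L)\rangle,\qquad M_-:\langle(-1,L)\rangle,\qquad M_0:\{\pm1\}\times2L\mathbb Z .$$
Put $b=\pi^2/L^2$. For $M_0$ the second terms are $b\nu^2$. All three spectra contain the common part $\{k(k+1)+4b\nu^2:k\text{ even},\ \nu\in\mathbb Z\}$. Remove it. What remains is

* for $M_+$: $k$ odd, $k(k+1)+4b\nu^2$, with minimum $2\,[3]$;
* for $M_-$: $k$ odd, $k(k+1)+b(2\nu+1)^2$, with minimum $(2+b)\,[6]$;
* for $M_0$: $k$ even, $k(k+1)+b(2\nu+1)^2$, with minimum $b\,[2]$.

The multiplicities $3,6,2$ of the minima differ, so no two of the three are isospectral.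

**Step 3: flat tori are separated from the rest.** Flat tori have $|\mathrm{Ric}|^2=0$. Type (ii) has $|\mathrm{Ric}|^2=2R^{-4}>0$, and elliptic manifolds have $|\mathrm{Ric}|^2=4(E^2-2P)>0$ by (5).

**Step 4: isospectral flat tori are isometric.** The spectrum of $\mathbb R^3/\Lambda$ is $\{4\pi^2|\xi|^2:\xi\in\Lambda^*\}$, where $\Lambda^*$ is the dual lattice. Choosing bases of the dual lattices of two isospectral tori, we get real positive definite forms $Q,Q'$ on $\mathbb Z^3$ with equal representation numbers. By (S), $Q'=Q\circ U$ with $U\in GL_3(\mathbb Z)$. Then the dual lattices are isometric, hence so are the lattices and the tori.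

Only the case of rational forms in (S) is needed, as follows. Let $t_1,\dots,t_r$ be a $\mathbb Q$-basis of the $\mathbb Q$-span of all coefficients of $Q$ and $Q'$. Write $Q=\sum t_sQ_s$, $Q'=\sum t_sQ_s'$ with rational forms $Q_s,Q_s'$. For rational $u=(u_s)$ close to $(t_s)$, the forms $Q^u=\sum u_sQ_s$ and $Q'^u=\sum u_sQ'_s$ are rational and positive definite. Their values on $\mathbb Z^3$ arise from those of $Q,Q'$ by the $\mathbb Q$-linear map $t_s\mapsto u_s$, so they again have equal representation numbers. Hence $Q'^u=Q^u\circ U_u$ with $U_u\in GL_3(\mathbb Z)$. As $u\to(t_s)$, the forms $Q^u$ are bounded below by a fixed positive multiple of $|x|^2$, and $Q^u(U_u\epsilon_m)=Q'^u(\epsilon_m)$ is bounded for each standard basis vector $\epsilon_m$. So the integral matrices $U_u$ stay bounded, some $U$ occurs for a sequence of $u$ converging to $(t_s)$, and in the limit $Q'=Q\circ U$.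

## 5. The groups $\Gamma$ and the classes I to VI

Let $M=SU(2)/\Gamma$ be elliptic, with $A_1\le A_2\le A_3$ as in Section 2. It is determined up to isometry by the $A_i$ and the position of $\Gamma$ relative to the $X_i$. In quaternions $e^{\pi X_1}=\mathrm i$ and so on, $e^{2\pi X_i}=-1$, and $\mathrm{Ad}(e^{\pi X_i})$ is the rotation by $\pi$ about axis $i$. The group $\Gamma$ consists of elements $\gamma$ for which $\mathrm{Ad}\,\gamma$ preserves the metric.

If the $A_i$ are distinct, $\mathrm{Ad}\,\gamma$ is diagonal with entries $\pm1$, so $\Gamma\subset Q_8=\{\pm1,\pm e^{\pi X_i}\}$.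

**Definition.** If exactly two of the $A_i$ are equal, the metric is *Berger*. Then $\alpha$ denotes the value on the symmetry axis and $\beta$ the double value. It is *oblate* if $\alpha<\beta$ and *prolate* if $\alpha>\beta$. (The test metric is oblate Berger with $\alpha=\frac{25}{24}$, $\beta=\frac53$.)

For a Berger metric $\mathrm{Ad}\,\gamma$ preserves the axis, so $\Gamma\subset N(U(1))$ with $U(1)=\exp\mathbb RX_{\mathrm{axis}}$. If $\Gamma\subset U(1)$, then $\Gamma=C_n=\langle\exp(4\pi X_{\mathrm{axis}}/n)\rangle$. Otherwise $\Gamma$ contains an element outside $U(1)$. If the axis is $1$, such an element is $\mathrm j\cos\theta+\mathrm k\sin\theta$; its square is $-1$, and conjugation by $U(1)$ acts transitively on these elements, since $e^{\mathrm i\varphi}\mathrm je^{-\mathrm i\varphi}=e^{2\mathrm i\varphi}\mathrm j$. So $-1\in\Gamma\cap U(1)=C_{2\ell}$. After conjugation by an element of $U(1)$ we get $\Gamma=D^*_{4\ell}=\langle C_{2\ell},e^{\pi X_k}\rangle$ with $k\ne$ axis. The conjugation is harmless: $g\Gamma\mapsto gu^{-1}(u\Gamma u^{-1})$ comes from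 right translation by $u^{-1}\in U(1)$, an isometry. Here $D_4^*=\langle e^{\pi X_k}\rangle$ and $D_8^*=Q_8$.

If all $A_i$ are equal, $\Gamma$ is any finite subgroup of $SU(2)$.

**Definition.** The classes of *nonround* elliptic manifolds are

* I: $\Gamma=1$;
* II: $\Gamma=\{\pm1\}$;
* III: $\Gamma=\langle e^{\pi X_i}\rangle\cong\mathbb Z_4$ ("axis $i$"; Berger metrics included);
* IV: $\Gamma=Q_8$;
* V: Berger, $\Gamma=C_n$, $n=3$ or $n\ge5$;
* VI: Berger, $\Gamma=D^*_{4\ell}$, $\ell\ge3$.

Every nonround elliptic manifold is in exactly one class: for Berger metrics, $C_1,C_2$ are in I, II, the groups $C_4$ and $D^*_4$ are in III, and $D_8^*$ is in IV.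

## 6. Three quantities that are monotone in $w$

Put
$$p=\sum A_i,\quad q=\sum_{i<k}A_iA_k,\quad d=\sqrt{p^2-3q},\quad T_i=p-A_i=A_k+A_l,\quad D=2(p-d).$$
Then $T_3\le T_2\le T_1$. In Section 7 these will turn out to be eigenvalues. Here we study them as functions of the metric. From (4) and (5),
$$p=E+w,\qquad q=3E^2+2E(w-2E)+(E^2-2P)=2(Ew-P),$$
$$d^2=w^2-4Ew+E^2+6P,\qquad T_3=A_1+A_2=w-\mu_3^2. \tag{7}$$

**Step 1: bounds for $D$.** Direct expansion gives $d^2=\sum A_i^2-q=(A_i-\frac12T_i)^2+\frac34(A_k-A_l)^2$. Hence $d\ge|A_i-\frac12T_i|$. Since $p=A_i+T_i$, the two signs give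
$$D\le\min(3T_i,\,4A_i+T_i)\quad\text{for each }i, \tag{8}$$
and $D=4A_i+T_i$ iff $d=\frac12T_i-A_i$, i.e. iff $A_k=A_l\ge A_i$. For nonround metrics this means oblate with axis $i$. Also $d=0$ iff the metric is round. For Berger metrics $d=|\alpha-\beta|$, so
$$\text{oblate: }T_3=\alpha+\beta,\ D=4\alpha+2\beta;\qquad\text{prolate: }T_3=2\beta,\ D=6\beta. \tag{9}$$
For the test metric, $p=\frac{35}8$, $T_3=\frac{65}{24}$, $d=\frac58$ and $D=\frac{15}2$.

Now fix $(E,P)$ with $E^2>3P$ and let $W$ be the set of values $w$ of all left-invariant metrics with these $E,P$. By (6) all these metrics are nonround, so $d>0$ on $W$.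

**Lemma 2.** $W$ is an interval. On $W$, $p$ is strictly increasing, and $D$ and $T_3$ are strictly decreasing. An oblate Berger metric has $w=\min W$; a prolate one has $w=\max W$.

*Proof.* **Step 2: $W$ is an interval.** Let $w_0<w_1$ be in $W$. First we show that (1) has only real roots for $w\in[w_0,w_1]$, and distinct ones for $w_0<w<w_1$.

If $P\ne0$, no root of (1) is zero, and the substitution $x=1/(hy)$ turns (1) into
$$f(y)=Py^3-Ey^2+y=\frac1w, \tag{10}$$
with roots $y_i=1/(h\mu_i)$. The levels at which a real cubic has only real roots form the closed interval from its local minimum value to its local maximum value (or a point, or the empty set), and at interior levels the roots are distinct. The roots of (10) are nonzero because $f(0)=0\ne1/w$. Since the levels $1/w_0$ and $1/w_1$ belong to this interval, so do all levels between them, and those strictly between are interior.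

If $P=0$, then $\mu_1=0$ because $\mu_2,\mu_3>0$, and $E=\mu_2\mu_3>0$. The cubic (1) is $x(x^2-hx+E)$. The quadratic factor has real roots iff $w\ge4E$, and for $w>4E$ they are distinct and nonzero. Since $w_0\ge4E$, the assertion holds.

The ordered roots are continuous in $w$. The function $Ew-P$ is affine and positive at $w_0,w_1$, hence positive between. By the identity in (5), which holds for any roots of (1), no pair sum vanishes on $[w_0,w_1]$. The pair sums are positive at $w_0$, so they stay positive, and by Section 2 they define a metric with these $E,P,w$. Thus $[w_0,w_1]\subset W$. In the interior of $W$ the $\mu_i$ are simple roots, hence smooth in $w$.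

**Step 3: monotonicity of $p$ and $D$.** For $p=E+w$ this is clear. By (7), $D'(w)=2\bigl(1-\frac{w-2E}d\bigr)$. Moreover $d^2-(w-2E)^2=-3(E^2-2P)<0$ and $w-2E>0$ by (5). So $d<w-2E$ and $D'<0$.

**Step 4: monotonicity of $T_3$.** Put $m=\mu_3$, so $T_3=h^2-m^2$. In the interior of $W$, differentiate $m^3-hm^2+Em-P/h=0$ in $h$. The derivative of (1) at $x=m$ is $(m-\mu_1)(m-\mu_2)>0$, so
$$(m-\mu_1)(m-\mu_2)\frac{dm}{dh}=m^2-\frac P{h^2}=m^2-\frac{\mu_1\mu_2m}h .$$
Now $dT_3/dh<0$ iff $m\,\frac{dm}{dh}>h$, i.e. (multiply by $h(m-\mu_1)(m-\mu_2)$) iff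
$$m^2(mh-\mu_1\mu_2)>h^2(m-\mu_1)(m-\mu_2).$$
Put $S=\mu_1+\mu_2>0$, $Y=\mu_1\mu_2\le\frac14S^2$, $h=m+S$. The left side is $m^4+m^3S-m^2Y$. The right side is
$$(m+S)^2(m^2-mS+Y)=m^4+m^3S-m^2S^2-mS^3+Y(m+S)^2.$$
The difference left minus right is
$$m^2S^2+mS^3-Y(2m^2+2mS+S^2).$$
If $Y\le0$, this is positive. If $Y>0$, it is at least $\frac{S^2}4(2m^2+2mS-S^2)$, and since $m\ge\frac12S$ the bracket is at least $\frac12S^2>0$. So $T_3$ is strictly decreasing in the interior, and by continuity on $W$.

**Step 5: Berger metrics are endpoints.** Oblate means $\mu_1<\mu_2=\mu_3$. Let $P\ne0$. Then $f(y)-\frac1w=P(y-y_2)^2(y-y_1)$ and $f''(y_2)=2P(y_2-y_1)$. If $\mu_1>0$, then $P>0$ and $y_1>y_2$; if $\mu_1<0$, then $P<0$ and $y_1<0<y_2$. In both cases $f''(y_2)<0$. So $1/w$ is the local maximum value of $f$, and $w=\min W$. If $P=0$, oblate means $\mu_1=0$ and $\mu_2=\mu_3$, so $w=4E=\min W$. Prolate means $\mu_1=\mu_2<\mu_3$. As $\mu_2>0$, all $\mu_i>0$, so $P>0$, $y_1>y_3$, and $f(y)-\frac1w=P(y-y_1)^2(y-y_3)$ gives $f''(y_1)=2P(y_1-y_3)>0$. So $1/w$ is the local minimum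 value and $w=\max W$. $\square$

**Consequence.** Let $M,M'$ be nonround elliptic with equal $(E,P)$ and $w\ne w'$. Quantities of $M'$ carry a prime. By Lemma 2 and (9),
$$M\text{ oblate}\Rightarrow T_3'<\alpha+\beta,\ D'<4\alpha+2\beta;\qquad M\text{ prolate}\Rightarrow T_3'>2\beta,\ D'>6\beta; \tag{11}$$
and if both are Berger, one is oblate and the other prolate.

## 7. Eigenvalues from spin representations

Let $V_j$ be the irreducible unitary representation $\pi$ of $SU(2)$ of spin $j\in\frac12\mathbb Z_{\ge0}$, of dimension $2j+1$. Put $J_i=\sqrt{-1}\,d\pi(X_i)$. Each $J_i$ has eigenvalues (weights) $-j,-j+1,\dots,j$, and $J_1^2+J_2^2+J_3^2=j(j+1)$.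

**Step 1: the spectrum of $SU(2)/\Gamma$.** For the orthonormal frame $e_i=\sqrt{A_i}X_i$, the Koszul formula gives $\langle\nabla_{e_i}e_i,e_k\rangle=\langle[e_k,e_i],e_i\rangle$, which is $0$ because $[e_k,e_i]$ is a multiple of the third frame vector. So $\Delta=-\sum e_i^2=-\sum A_iX_i^2$. By Peter–Weyl, the functions $g\mapsto\phi(\pi(g)v)$ with $v\in V_j$, $\phi\in V_j^*$ span a dense subspace of $L^2(SU(2))$, and the $V_j^*\otimes V_j$ are independent. Such a function is right $\Gamma$-invariant for all $\phi$ iff $v\in V_j^\Gamma$. The field $X_i$ replaces $v$ by $d\pi(X_i)v$, so $\Delta$ replaces $v$ by $Hv$ with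
$$H=A_1J_1^2+A_2J_2^2+A_3J_3^2 .$$
This operator preserves $V_j^\Gamma$ by $\mathrm{Ad}(\Gamma)$-invariance of the metric. Hence the spectrum of $SU(2)/\Gamma$ is the union over $j$ of the eigenvalues of $H$ on $V_j^\Gamma$, each counted $2j+1$ times. We call these eigenvalues *levels*.

**Lemma 3.** Assume the metric is nonround.

* (a) $H\ge A_2j+A_1j^2$ on $V_j$. In particular $H>3T_3\ge D$ for $j\ge3$, and $H>T_3$ for $j\ge2$.
* (b) For half-odd $j$, $H\ge\frac p4$, with the value $\frac p4$ attained only for $j=\frac12$; on $V_{1/2}$, $H=\frac p4$.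
* (c) For integer $j$ there is an $H$-invariant splitting $V_j=V_j^0\oplus V_j^1\oplus V_j^2\oplus V_j^3$ such that $H\ge T_i$ on $V_j^i$ ($i=1,2,3$) with equality only for $j=1$. $V_1^0=0$, and $V_1^i$ is a line with eigenvalue $T_i$. $V_2^i$ is a line with eigenvalue $4A_i+T_i$, and $V_2^0$ is a plane with eigenvalues $D=2(p-d)$ and $2(p+d)$. The lowest level on $V_2$ is $D$.

*Proof.* (a) Since $H=A_1J_1^2+A_2(J_2^2+J_3^2)+(A_3-A_2)J_3^2$, we get
$$H\ge A_2\,j(j+1)-(A_2-A_1)J_1^2\ge A_2\,j(j+1)-(A_2-A_1)j^2=A_2j+A_1j^2 .$$
For $j\ge3$ this is at least $3A_2+9A_1>3(A_1+A_2)=3T_3\ge D$ by (8). For $j\ge2$ it is at least $2A_2+4A_1>T_3$.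

(b) For half-odd $j$ the weights are half-odd, so $J_i^2\ge\frac14$ and $H\ge\frac p4$. Equality on a vector forces $J_i^2=\frac14$ on it for all $i$, so $j(j+1)=\frac34$, i.e. $j=\frac12$. On $V_{1/2}$ all $J_i^2=\frac14$.

(c) Let $j$ be an integer. The element $e^{\pi X_i}$ acts as $e^{-\sqrt{-1}\,\pi J_i}$, which equals $\rho_i:=e^{\sqrt{-1}\,\pi J_i}$ since the weights are integers. The $\rho_i$ are commuting involutions with $\rho_1\rho_2=\rho_3$, because in the quaternions $\mathrm i\mathrm j=\mathrm k$, $\mathrm i\mathrm j=-\mathrm j\mathrm i$, and $-1$ acts trivially. They commute with $H$, since $\mathrm{Ad}(e^{\pi X_i})$ only changes signs of the $X_k$. Let $V_j^0$ be the subspace where all $\rho=1$, and $V_j^i$ the one where $\rho_i=1$ and the other two are $-1$. On $V_j^i$ the weights of $J_k$ and $J_l$ are odd, so $J_k^2,J_l^2\ge1$ and $H\ge A_k+A_l=T_i$. Equality on a vector forces $J_k^2=J_l^2=1$ and $J_i=0$ on it, so $j(j+1)=2$ and $j=1$.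

$V_1=\mathbb C^3$, where $\rho_i$ is the rotation by $\pi$ about axis $i$. So $V_1^0=0$ and $V_1^i$ is spanned by the $i$-th basis vector, on which $J_i=0$, $J_k^2=J_l^2=1$.

Realize $V_2$ as harmonic quadratic polynomials on $\mathbb R^3$. Then $V_2^i$ is spanned by $x_kx_l$. Rotating about axis $i$, it has weights $\pm2$; rotating about axis $k$ or $l$, it has weights $\pm1$. So $H=4A_i+A_k+A_l=4A_i+T_i$ on it. On $\mathrm{span}(x_1^2,x_2^2,x_3^2)$ use the generator $\mathcal R=x_1\partial_2-x_2\partial_1$ of rotations about axis 3: $\mathcal Rx_1^2=-2x_1x_2$ and $\mathcal R(x_1x_2)=x_1^2-x_2^2$, so $J_3^2x_1^2=-\mathcal R^2x_1^2=2(x_1^2-x_2^2)$. Likewise for the others, and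
$$Hx_1^2=2A_3(x_1^2-x_2^2)+2A_2(x_1^2-x_3^2)\quad\text{and cyclically.}$$
This is twice the Laplacian of a triangle whose edge $\{k,l\}$ has weight $A_i$. It has eigenvalue $0$ on $x_1^2+x_2^2+x_3^2$. The other two eigenvalues of the triangle Laplacian have sum equal to the trace $2p$, and product equal to the sum of the principal $2\times2$ minors. One minor is $(A_2+A_3)(A_1+A_3)-A_3^2=q$, and all three equal $q$, so the product is $3q$. Hence they are $p\pm\sqrt{p^2-3q}=p\pm d$. The harmonic polynomials in this span form $V_2^0$, a plane, with eigenvalues $2(p\pm d)$. By (8), $D$ is the lowest level on $V_2$. $\square$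

**Step 2: the invariants $V_j^\Gamma$.** We need them for all groups of Section 5.

* $\{\pm1\}$: all of $V_j$ for integer $j$, and $0$ for half-odd $j$, since $-1$ acts by $(-1)^{2j}$.
* Class III, axis $i$: $V_j^0\oplus V_j^i$, $j$ integer.
* $Q_8$: $V_j^0$, $j$ integer.
* $C_n$: the weights $m$ of $J_{\mathrm{axis}}$ with $2m\in n\mathbb Z$, since the generator acts on weight $m$ by $e^{-4\pi\sqrt{-1}\,m/n}$.
* $D^*_{4\ell}$: $j$ integer and $m\in\ell\mathbb Z$. The element $e^{\pi X_k}$ acts on weight $0$ by $(-1)^j$ (the weight-$0$ vector is the zonal polynomial of degree $j$ in the axis coordinate, which $e^{\pi X_k}$ reverses), and it exchanges the weights $\pm m$ with square $1$. So there is one invariant for $m=0$ iff $j$ is even, and one for each pair $\pm m\ne0$.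

For Berger metrics, on weight $m$,
$$H=\beta\,j(j+1)+(\alpha-\beta)m^2, \tag{12}$$
which increases strictly in $j$ for fixed $m$ and equals $\beta m+\alpha m^2$ at $j=m\ge0$.

## 8. Round quotients

As a first use of the spin picture, we settle the round case.

**Lemma 4.** Among elliptic manifolds, round ones are recognized by $E^2=3P$. A round elliptic manifold is determined up to isometry, among round elliptic manifolds, by $E$, the volume and $\lambda_1$.

*Proof.* The first sentence is (6). In the round case all $\mu_i^2=\frac13E$, so $A:=A_i=\frac43E$ by (4), and the volume then gives $n=|\Gamma|$. The level on $V_j$ is $Aj(j+1)$, with multiplicity $(2j+1)\dim V_j^\Gamma$. Conjugate groups give isometric quotients. Up to conjugacy $\Gamma$ is $C_n$, $D^*_{4\ell}$ with $\ell\ge2$, or the binary tetrahedral, octahedral or icosahedral group, of order 24, 48, 120. If $n\le2$, then $\Gamma=C_n$. Let $n\ge3$.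

*Cyclic.* The invariant weights satisfy $2m\in n\mathbb Z$. So $V_{1/2}^\Gamma=0$, and $V_1^\Gamma$ is the weight-$0$ line. Hence $\lambda_1=2A$.

*Binary dihedral.* $-1\in\Gamma$, so there are no half-odd invariants. On $V_1$: $m=0$ needs even $j$, and $|m|\geq\ell\ge2$ does not occur, so $V_1^\Gamma=0$. On $V_2$ the weight $m=0$ is invariant. Hence $\lambda_1=6A$.

*Binary polyhedral.* The order is even and $-1$ is the only involution of $SU(2)$, so $-1\in\Gamma$. The image in $SO(3)$ contains the rotation group of a tetrahedron. It acts irreducibly on $\mathbb R^3$: its Klein four-group has the three coordinate lines as distinct characters, and a rotation of order 3 permutes them cyclically. So $V_1^\Gamma=0$. An invariant symmetric operator on $\mathbb R^3$ has invariant eigenspaces, hence is scalar. So there is no nonzero invariant traceless symmetric form, and $V_2^\Gamma=0$. Hence $\lambda_1>6A$.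

The three cases have different $\lambda_1$, and within each case $n$ determines the conjugacy class of $\Gamma$. $\square$

For example, $C_8$ and $Q_8$ give round quotients with the same local geometry and volume, and $\lambda_1$ is $2A$ for one and $6A$ for the other.

## 9. The first two eigenvalues, class by class

From now on the metric is nonround, so $d>0$ and $2(p+d)>D$. By Lemma 3(a), $D>T_3$, and levels from integer $j\ge3$ exceed $D$.

**Class I** ($\Gamma=1$). All positive levels except $\frac p4\,[4]$ and $T_i\,[3]$ exceed $\frac p4$ (half-odd $j$) or $T_3$ (integer $j$). If $T_3\le\frac p4$, then $A_3=p-T_3\ge3T_3>A_2$, so $T_2>T_3$. Hence $\lambda_1$ is $\frac p4\,[4]$, or $\frac p4=T_3\,[7]$, or $T_3\,[3]$.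

In the case [3], $A_3>3T_3\ge D$, so $T_1\ge T_2>D$. Since $A_3>A_2$, the metric is not oblate, so by the equality case of (8) the level $D$ has multiplicity exactly $5$ on $V_2$. Half-odd levels are $\ge\frac p4$, with $\frac p4\,[4]$. Hence $\lambda_2=\min(\frac p4,D)$ with multiplicity $4$, $5$ or $9$, and multiplicity 5 means $\lambda_2=D$.

**Class II** ($\Gamma=\{\pm1\}$, integer $j$). $\lambda_1=T_3$, with multiplicity $3$ if $A_2<A_3$ and $6$ if $A_2=A_3$. In the case [3] the metric is not oblate, so $D>T_3$ contributes exactly $5$, and apart from $T_2,T_1$ all other positive levels exceed $D$. So $\lambda_2=\min(T_2,D)$ has multiplicity $3$ or $6$ if $T_2<D$, $8$ or $11$ if $T_2=D$, and $5$ if $D<T_2$. Multiplicity 5 means $\lambda_2=D$.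

**Class III**, axis $i$, $T=T_i$. The levels are $T\,[3]$; $D\,[5]$; $2(p+d)>D$, $[5]$; $4A_i+T\,[5]$, which is $\ge D$ and $>T$; and those with $j\ge3$, which are $>D$. Hence:

* if $T<D$: $\lambda_1=T\,[3]$, and $\lambda_2=D$ with multiplicity $5$ or $10$;
* if $D<T$: $\lambda_1=D\,[5]$;
* if $T=D$: $\lambda_1=D\,[8]$, and $\lambda_2$ has multiplicity $\ge5$, as all remaining levels have $j\ge2$.

**Class IV** ($Q_8$). The invariants are the $V_j^0$, and $V_1^0=0$. So $\lambda_1=D\,[5]$.

**Class V** (Berger, $C_n$, $n=3$ or $n\ge5$). By (12), weight $m=0$ gives $2\beta\,[3]$, $6\beta\,[5]$, and otherwise levels $\ge12\beta$. The weights $m=\pm\frac n2$ at $j=\frac n2$ give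
$$s_n=\tfrac n2\beta+\tfrac{n^2}4\alpha\ \ [2n+2],$$
and all other levels with $m\ne0$ are $>s_n$. For $n\ge5$, $s_n>2\beta$; for $n=3$, $s_3>2\beta$ iff $\alpha>\frac29\beta$.

* If $n\ge5$, or $n=3$ and $\alpha>\frac29\beta$: $\lambda_1=2\beta\,[3]$, and $\lambda_2=\min(6\beta,s_n)$ has multiplicity $5$, $2n+2$ or $2n+7$. Multiplicity 5 means $\lambda_2=6\beta$.
* If $n=3$ and $\alpha<\frac29\beta$: $\lambda_1=s_3\,[8]$ and $\lambda_2=2\beta\,[3]$. Indeed the next levels with $m\ne0$ are $\frac{13}2\beta+\frac94\alpha$ ($m=\pm\frac32$, $j=\frac52$) and $3\beta+9\alpha$ ($m=\pm3$, $j=3$), both $>2\beta$.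
* If $n=3$ and $\alpha=\frac29\beta$: $\lambda_1=2\beta\,[11]$.

**Class VI** (Berger, $D^*_{4\ell}$, $\ell\ge3$). Weight $m=0$ gives $6\beta\,[5]$ ($j=2$) and otherwise levels $\ge20\beta$. The pair $m=\pm\ell$ at $j=\ell$ gives $r_\ell=\ell\beta+\ell^2\alpha\,[2\ell+1]$, and the other levels with $m\ne0$ are $>r_\ell$. If $r_\ell\le6\beta$, then $\ell\le5$ and $\alpha\le\frac{6-\ell}{\ell^2}\beta\le\frac13\beta$, where the first inequality is strict if $r_\ell<6\beta$. Hence $\lambda_1$ is $6\beta\,[5]$; or $r_\ell$ with multiplicity $7,9,11$ for $\ell=3,4,5$; or $6\beta=r_\ell$ with multiplicity $12,14,16$ for $\ell=3,4,5$.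

The possible multiplicities of $\lambda_1$ are therefore
$$\begin{array}{ll}\text{I: }3,4,7&\text{IV: }5\\ \text{II: }3,6&\text{V: }3;\ 8,11\ (n=3,\ \alpha\le\tfrac29\beta)\\ \text{III: }3,5,8&\text{VI: }5;\ 7,9,11,12,14,16\ (\alpha\le\tfrac13\beta).\end{array} \tag{13}$$

**Example 2.** For the test metric, $\Gamma=1$ gives $\lambda_1=\frac{35}{32}\,[4]$; $\Gamma=\{\pm1\}$ gives $\frac{65}{24}\,[6]$; $\Gamma=C_4$ (axis = symmetry axis) gives $\lambda_1=2\beta=\frac{10}3\,[3]$ and $\lambda_2=D=4\alpha+2\beta=\frac{15}2\,[10]$; $Q_8$ gives $\frac{15}2\,[5]$; $D_{12}^*$ gives $6\beta=10\,[5]$, as $r_3=5+\frac{75}8>10$.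

**Example 3.** The two metrics of Proposition 3 are already separated by the multiplicity of $\lambda_1$. For $h=4$: $\frac p4=\frac{17}4$. The cubic has roots in $(-1,0)$, $(0,2)$, $(2,4)$ and value $0.677>0$ at $3.3$, so $\mu_3<3.3$, $A_3<11.89$, $T_3>5.11>\frac{17}4$, and $\lambda_1=\frac{17}4\,[4]$. For $h=5$: $\frac p4=6.5$. The cubic has roots in $(-1,0)$, $(0,2)$, $(2,5)$ and value $-1.625<0$ at $4.5$, so $\mu_3>4.5$, $A_3>21.25$, $T_3<4.75<6.5$, and $\lambda_1=T_3\,[3]$.

## 10. Two nonround elliptic manifolds

The value of $\lambda_1$ alone would not help, because it may be $\frac p4$, $T_i$, $D$, $2\beta$ and so on, and equality of two different functions at two different points of the curve is no contradiction. The multiplicity serves as a label for the function. The label is ambiguous only for a few multiplicities, chiefly 3, and there $\lambda_2$ decides.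

**Lemma 5.** Let $M,M'$ be nonround elliptic with the same $\mathrm{vol},E,P$ and the same $\lambda_1,\lambda_2$ with multiplicities. Then $w=w'$.

*Proof.* Suppose $w\ne w'$. By Lemma 2, $p\ne p'$, $D\ne D'$ and $T_3\ne T_3'$.

**Step 1: both in I–IV.** We go through the multiplicity of $\lambda_1$ in (13).

* 4 or 7: both are in I and $\lambda_1=\frac p4=\frac{p'}4$, a contradiction.
* 6: both are in II and $T_3=\lambda_1=T_3'$, a contradiction.
* 5 or 8: both are in III or IV and $D=\lambda_1=D'$, a contradiction.
* 3: if both are in I or II, then $T_3=\lambda_1=T_3'$, a contradiction. Otherwise say $M$ is in III; then $\lambda_2=D$ with multiplicity 5 or 10. If $M'$ is in III, $\lambda_2'=D'$. If $M'$ is in I or II, $\lambda_2'$ has multiplicity in $\{4,5,9\}$ or $\{3,5,6,8,11\}$, so the common multiplicity is 5, and then $\lambda_2'=D'$. So $D=D'$, a contradiction.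

**Step 2: $M$ in V or VI, $M'$ arbitrary.** Now $M$ is Berger, hence at an endpoint of $W$, and (11) applies. We again go through the multiplicity of $\lambda_1$.

* 3: $M$ is in V and $\lambda_1=2\beta$. There are three possibilities for $M'$.
  * $M'$ in I or II: $T_3'=2\beta$. By (11), $M$ prolate gives $T_3'>2\beta$, and $M$ oblate gives $T_3'<\alpha+\beta<2\beta$. Contradiction.
  * $M'$ in III: $\lambda_2'=D'$ has multiplicity 5 or 10, while $\lambda_2$ has multiplicity $5$, $2n+2$ or $2n+7$ with $n=3$ or $n\ge5$. Now $2n+2=10$ would need $n=4$, $2n+7$ is odd and $>5$, and $2n+2\ge8$. So the multiplicity is 5 and $D'=\lambda_2=6\beta$. By (11), $M$ prolate gives $D'>6\beta$, and $M$ oblate gives $D'<4\alpha+2\beta<6\beta$. Contradiction.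
  * $M'$ in V: $\beta=\beta'$. Up to exchanging names $M$ is oblate and $M'$ prolate. Then $2\beta'=T_3'<\alpha+\beta<2\beta$, a contradiction.
* 5: $M$ is in VI and $\lambda_1=6\beta$. If $M'$ is in III or IV, then $D'=6\beta$, which (11) excludes as before. If $M'$ is in VI, then $\beta=\beta'$, and with $M$ oblate and $M'$ prolate (up to exchanging names) $6\beta'=D'<4\alpha+2\beta<6\beta$, a contradiction.
* 7: $M$ is in VI with $\ell=3$ and $\alpha<\frac13\beta$, so $M$ is oblate. If $M'$ is in I, then $3\beta+9\alpha=\lambda_1=T_3'<\alpha+\beta$, a contradiction. If $M'$ is in VI, it is oblate for the same reason, and both have $w=\min W$, a contradiction.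
* 8: $M$ is in V with $n=3$, oblate, and $\lambda_2$ has multiplicity 3. If $M'$ is in III, $\lambda_2'$ has multiplicity $\ge5$, a contradiction. If $M'$ is in V, both are oblate, a contradiction.
* 9, 11, 12, 14, 16: both are in V or VI with $\alpha\le\frac13\beta$ and $\alpha'\le\frac13\beta'$, so both are oblate, a contradiction.

By (13), all multiplicities are covered. $\square$

**Lemma 6.** Under the hypotheses of Lemma 5, the $A_i$ and the classes of $M,M'$ agree, with the same $\Gamma$ up to the choice of axis in class III. $M$ and $M'$ are isometric, except possibly in class III when $\lambda_1$ has multiplicity 5. If $M,M'$ are isospectral, they are isometric.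

*Proof.* **Step 1: the group.** By Section 2, $(E,P,w)$ determines the $A_i$. The volume is a constant divided by $|\Gamma|\sqrt{A_1A_2A_3}$, so $|\Gamma|=|\Gamma'|=:n$. If the $A_i$ are distinct, $n\in\{1,2,4,8\}$ determines the class. For Berger metrics the only coincidences of orders between classes are $n=8$, where IV has $\lambda_1$ of multiplicity 5 and V with $C_8$ has multiplicity 3, and $n=4\ell\ge12$, where V has multiplicity 3 and VI has multiplicity $\ge5$. So the class agrees, and in V and VI the number $n$ determines the group. Hence $M$ and $M'$ are isometric, except that in class III the axes could be $i\ne k$ with $A_i\ne A_k$. (If $A_i=A_k$, an automorphism exchanging the axes gives an isometry.)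

**Step 2: the axis in class III.** If $\lambda_1$ has multiplicity 3 or 8, then $\lambda_1=T_i=p-A_i$ determines $A_i$, and $M,M'$ are isometric. If the multiplicity is 5 and the axes are $i$ and $k$ with $A_i\neq A_k$, use the full spectrum. Both spectra contain the part coming from all $V_j^0$. After removing it, what remains comes from $(V_j^i)_{j\ge1}$ and $(V_j^k)_{j\ge1}$ respectively. By Lemma 3(c) the minima of these remainders are $T_i\ne T_k$. So the manifolds are not isospectral. $\square$

**Example 4.** The recourse to the full spectrum cannot be avoided. Take $(A_1,A_2,A_3)=(1,2,31)$ and class III with axis 1 and with axis 2. The levels from $V_j^1$ are $\ge T_1=33$, those from $V_j^2$ are $\ge T_2=32$. The common part contains $D\le3T_3=9$ from $V_2^0$. It also contains a level $\le30$ from $V_4^0$: the unit weight-$0$ vector of $J_3$ in $V_4$ lies in $V_4^0$, and by symmetry about axis 3 the expectations of $J_1^2$ and $J_2^2$ on it are both $\frac12\cdot4\cdot5=10$, so the expectation of $H$ is $10(A_1+A_2)=30$. That level is $>D$ by Lemma 3(a). So both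 manifolds take $\lambda_1=D\,[5]$ and $\lambda_2\le30$ from the common part, with the same multiplicities. They have the same volume and curvature. By Step 2 above they are not isospectral.

## 11. Elliptic manifolds against quotients of $S^2\times\mathbb R$

**Lemma 7.** No elliptic manifold has the same $a_0,a_1,a_2$ and the same $\lambda_1,\lambda_2$ with multiplicities as a type (ii) manifold.

*Proof.* **Step 1: local consequences.** For $S^2_R\times\mathbb R$ the Ricci eigenvalues are $R^{-2},R^{-2},0$, so $E=R^{-2}$, $|\mathrm{Ric}|^2=2R^{-4}$ and $P=\frac14R^{-4}$. Scale to $R=1$. Suppose $M$ is elliptic with $E=1$, $P=\frac14$ and the same $\lambda_1,\lambda_2$ with multiplicities as a type (ii) manifold $N$. So $M$ lies over the curve of Example 1. It is nonround, since $E^2>3P$. As $h\mu_1\mu_2\mu_3=P>0$, all $\mu_i\ne0$, so $A_i=1+\mu_i^2>1$ and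
$$H>j(j+1)\quad\text{on }V_j,\ j>0. \tag{14}$$
By (4), $\mu_1^2\le\mu_2^2\le\mu_3^2$, and by (5), $\sum_{i<k}\mu_i^2\mu_k^2=\frac12$. So $\frac12(\mu_1^2+\mu_2^2)^2\le(\mu_1^2+\mu_2^2)\mu_3^2\le\frac12$, whence $T_3=2+\mu_1^2+\mu_2^2\le3$.

**Step 2: the only Berger metric here is the test metric.** Let $M$ be Berger, and let $a$ and $b_0$ be the axis value and the double value of the $\mu$'s. Then $2b_0$ and $a+b_0$ are pair sums, hence positive, and $\alpha=(a+b_0)^2$, $\beta=2b_0(a+b_0)$. Put $g=\beta^2/4\alpha$. Then $g=b_0^2$, $b_0=\sqrt g$, $a=\sqrt\alpha-\sqrt g$, $h=a+2b_0=\sqrt\alpha+\sqrt g$ and $\sqrt{\alpha g}=\frac12\beta$. Hence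
$$E=2ab_0+b_0^2=\beta-g,\qquad P=hab_0^2=(\alpha-g)g=\tfrac14\beta^2-g^2 .$$
With $E=1$, $P=\frac14$ we get $(1+g)^2-4g^2=1$, so $g=\frac23$, $\beta=\frac53$, $\alpha=\frac{25}{24}=\frac58\beta$. Hence no case with $\alpha\le\frac13\beta$ occurs, and by (13) the possible multiplicities of $\lambda_1(M)$ are
$$\text{I: }3,4,7;\quad\text{II: }3,6;\quad\text{III: }3,5,8;\quad\text{IV: }5;\quad\text{V: }3;\quad\text{VI: }5. \tag{15}$$

**Step 3: two facts on multiplicities.** Every positive eigenvalue of an elliptic manifold has multiplicity $\ge3$. For $j\ge1$ this is clear since $2j+1\ge3$. For $j=\frac12$, $V_{1/2}^\Gamma\ne0$ forces $\Gamma=1$, because a nontrivial element of $SU(2)$ does not have eigenvalue $1$, and then the multiplicity is $\ge4$. Secondly,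
$$\lambda_1(M)\text{ of multiplicity 5 or 8}\ \Rightarrow\ \lambda_1(M)>6. \tag{16}$$
Indeed in class III (cases [5] and [8]) and in class IV, $\lambda_1=D$ is an eigenvalue of $H$ on $V_2$, so it is $>6$ by (14). In class VI, $\lambda_1=6\beta=10$.

**Step 4: $N=S^2\times S^1_L$.** The eigenvalues are in Section 4. If $4\pi^2/L^2<2$, then $\lambda_1(N)$ has multiplicity 2, which Step 3 excludes. So $\lambda_1=2$ with multiplicity $3$ or $5$. By (14), $\lambda_1(M)=2$ can only come from $j=\frac12$, i.e. $\Gamma=1$ and $\lambda_1=\frac p4$, with multiplicity 4 or 7. Contradiction.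

**Step 5: $N=\mathbb{RP}^2\times S^1_L$.** The same eigenvalues with $k$ even only. Excluding multiplicity 2, $\lambda_1=6\,[5]$ or $6\,[7]$. The case [5] contradicts (16). The case [7] forces class I with $\lambda_1=T_3\le3$, a contradiction.

**Step 6: $N=(S^2\times\mathbb R)/\langle(-1,L)\rangle$, $b=\pi^2/L^2$.** By Section 4 the lowest candidates are $4b\,[2]$, $(2+b)\,[6]$ and $6\,[5]$.

* $b<\frac23$: $\lambda_1=4b\,[2]$, impossible by Step 3.
* $b=\frac23$: $\lambda_1=\frac83\,[8]$, which contradicts (16).
* $\frac23<b<4$: $\lambda_1=2+b\,[6]$. By (15), $M$ is in II with $A_2=A_3$, so it has the test metric, and $2+b=T_3=\alpha+\beta=\frac{65}{24}$, so $b=\frac{17}{24}$. Then $\lambda_2(N)=4b=\frac{17}6$ has multiplicity 2, as the other levels are $\ge6$. Impossible by Step 3.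
* $b=4$: $\lambda_1=6\,[11]$, which is not in (15).
* $b>4$: $\lambda_1=6\,[5]$, which contradicts (16). $\square$

## 12. Proofs of Theorems 1 and 2

*Proof of Theorem 1.* Isometric manifolds are isospectral. Conversely, let two compact homogeneous three-manifolds be isospectral. By (H) and Step 1 of Section 2 they share $\mathrm{vol}$, $\tau$ and $|\mathrm{Ric}|^2$. By Step 3 of Section 4 (flat tori against the rest) and Lemma 7 (type (ii) against elliptic) they have the same type in Lemma 1. Type (i) is Step 4 of Section 4, and type (ii) is Step 2 of Section 4. For type (iii), equality of $E$ and $P$ shows by (6) that both are round or both are nonround. Lemma 4 settles the first case and Lemma 6 the second. $\blacksquare$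

*Proof of Theorem 2.* $M'$ shares $\mathrm{vol},\tau,|\mathrm{Ric}|^2$ with $M$. It is not flat, because $|\mathrm{Ric}|^2>0$ by (5), and it is not of type (ii) by Lemma 7. So it is elliptic. By (6), $M$ and $M'$ are both round or both nonround. If round, Lemma 4 uses only $E$, the volume and $\lambda_1$ and gives an isometry. If nonround, Lemmas 5 and 6 use only $\mathrm{vol},E,P$ and $\lambda_1,\lambda_2$ with multiplicities, apart from the last step in the proof of Lemma 6. They show that the $A_i$ agree, so the universal Riemannian covers are isometric, that the groups are isomorphic, and that $M$ and $M'$ are isometric except possibly in class III with $\lambda_1$ of multiplicity 5, where $\pi_1(M)\cong\mathbb Z_4$. $\blacksquare$
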